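\title{Greedy algorithms need not converge\\ in uniformly smooth Banach spaces}

\begin{abstract}
We show that uniform smoothness of a Banach space does not guarantee norm convergence of the X-Greedy Algorithm, nor of the Weak Dual Greedy Algorithm for any value of its parameter $t\in(0,1]$, even when the modulus of smoothness is of power type $2$. The counterexample lies within Banach--Mazur distance $1+\varepsilon$ of $\ell_2$, and the algorithms follow a sequence of residuals whose norms stay above $1-\varepsilon$. The unit ball is the sum of a Euclidean ball and a small $\ell_1$ ball; it is smooth but has flat faces, along which an optimal step can be long and yet gain almost nothing. We also prove that both algorithms converge when smoothness of power type $2$ is combined with uniform convexity of power type $2$.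
\end{abstract}

\section{Introduction}\label{sec:intro}

A greedy algorithm approximates an element $f$ of a Banach space by subtracting, one at a time, multiples of vectors from a prescribed set, each chosen because it looks best at the moment. The first thing to ask is whether the remainder tends to zero. We ask this for two algorithms, and we ask whether smoothness of the norm is enough.

Let $X$ be a real Banach space. A \emph{dictionary} is a set $\mathcal D\subset X$ of unit vectors that is symmetric ($g\in\mathcal D$ if and only if $-g\in\mathcal D$) and whose linear span is dense in $X$. A \emph{norming functional} of $f\neq0$ is an $F_f\in X^*$ with $\|F_f\|=1$ and $F_f(f)=\|f\|$. Both algorithms start from $f_0=f$ and stop if a residual $f_{m-1}$ equals $0$. Otherwise step $m\ge1$ chooses $\varphi_m\in\mathcal D$ and $a_m\in\mathbb R$ and sets $f_m=f_{m-1}-a_m\varphi_m$, by one of the following rules.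
\begin{itemize}
\item \emph{X-Greedy Algorithm} (XGA): the pair $(\varphi_m,a_m)$ satisfies
\[
\|f_{m-1}-a_m\varphi_m\|=\inf_{a\in\mathbb R,\ g\in\mathcal D}\|f_{m-1}-ag\|.
\]
\item \emph{Weak Dual Greedy Algorithm} (WDGA) with parameter $t\in(0,1]$: first $\varphi_m$ is chosen with
\[
F_{f_{m-1}}(\varphi_m)\ge t\sup_{g\in\mathcal D}F_{f_{m-1}}(g),
\]
and then $a_m$ is chosen with $\|f_{m-1}-a_m\varphi_m\|=\min_{a\in\mathbb R}\|f_{m-1}-a\varphi_m\|$.
\end{itemize}
A \emph{realization} for $f$ and $\mathcal D$ is a sequence of admissible choices that either runs for all $m\ge1$ or stops because some $f_m=0$. In the XGA, and in the WDGA with $t=1$, an admissible element may fail to exist at some step; only realizations that exist are considered. An algorithm \emph{converges in the strong sense} for $f$ and $\mathcal D$ if $\|f_m\|\to0$ for every realization, where stopping counts as convergence.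

The XGA takes the direction that lowers the norm most. The WDGA takes a direction in which the norm starts to fall nearly fastest: when the norm is differentiable at $f$, the number $F_f(g)$ is the rate at which $\|f-ag\|$ decreases at $a=0$. In a Hilbert space $F_f=\langle f,\cdot\rangle/\|f\|$ and $\min_a\|f-ag\|^2=\|f\|^2-\langle f,g\rangle^2$, so there the XGA and the WDGA with $t=1$ produce the same residuals.

The \emph{modulus of smoothness} of $X$,
\[
\rho_X(u)=\sup_{\|x\|=\|y\|=1}\Big(\tfrac12\big(\|x+uy\|+\|x-uy\|\big)-1\Big),\qquad u>0,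
\]
measures the largest second difference of the norm at scale $u$ on the unit sphere. The triangle inequality gives $0\le\rho_X(u)\le u$. In a Hilbert space of dimension at least $2$ the parallelogram law gives $\rho_X(u)=\sqrt{1+u^2}-1\le\frac12u^2$. The space is \emph{uniformly smooth} if $\rho_X(u)/u\to0$ as $u\to0$, and its modulus is of \emph{power type} $q\in(1,2]$ if $\rho_X(u)\le\gamma u^q$ for some $\gamma>0$ and all $u>0$. In a uniformly smooth space norming functionals are unique: if $F$ and $G$ both norm a unit vector $x$ and $\|y\|=1$, then $2+u(F-G)(y)=F(x+uy)+G(x-uy)\le2+2\rho_X(u)$, and $u\to0$ gives $(F-G)(y)\le0$ for all such $y$.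

It is stated in \cite{WCGA} that the answers to the following questions are not known.

\medskip
\noindent\textbf{Questions.} \emph{Let $X$ be uniformly smooth. Does the XGA converge in the strong sense for every $f\in X$ and every dictionary? Does the WDGA, for every $t\in(0,1]$, every $f\in X$ and every dictionary? What are the answers if the modulus of smoothness is of power type?}
\medskip

One would guess yes. Uniform smoothness turns a positive slope $F_{f_{m-1}}(\varphi_m)$ into a definite decrease of the norm, so along a realization whose norms stay away from zero the functionals $F_{f_m}$ must tend to zero uniformly on $\mathcal D$. In finite dimensions this is impossible, and in a Hilbert space a further argument excludes it as well; both cases are treated in Section~\ref{sec:positive}. One would expect at least the spaces close to $\ell_2$ to behave like $\ell_2$. They do not, and all four answers are negative. Recall that the \emph{Banach--Mazur distance} between isomorphic spaces is the infimum of $\|T\|\,\|T^{-1}\|$ over isomorphisms $T$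 between them.

\begin{theorem}\label{thm:main}
Let $\varepsilon\in(0,\frac12]$ and $t_0\in(0,1]$. There are a Banach space $X$, a dictionary $\mathcal D\subset X$, an element $f\in X$ with $\|f\|=1$, and a sequence $(f_m)_{m\ge0}$ in $X$ with $f_0=f$, such that the following hold.
\begin{itemize}
\item[(i)] The Banach--Mazur distance from $X$ to $\ell_2$ is at most $1+\varepsilon$, and $\rho_X(u)\le\frac{1+\varepsilon}{2(1-\varepsilon)}u^2$ for all $u>0$. Consequently $\rho_X(u)\le\gamma u^q$ for every $q\in(1,2]$ and all $u>0$, with $\gamma=\max\big(1,\frac{1+\varepsilon}{2(1-\varepsilon)}\big)$.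
\item[(ii)] The norms $\|f_m\|$ decrease to a limit that is at least $1-\varepsilon>0$.
\item[(iii)] For every $t\in(0,1]$, the sequence $(f_m)$ is the residual sequence of a realization of the WDGA with parameter $t$ for $f$ and $\mathcal D$. For every $t\in[t_0,1]$ this realization is the only one.
\item[(iv)] The sequence $(f_m)$ is the residual sequence of a realization of the XGA for $f$ and $\mathcal D$. This realization is the only one, up to replacing $(\varphi_m,a_m)$ by $(-\varphi_m,-a_m)$.
\end{itemize}
\end{theorem}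

Thus in one space, whose modulus of smoothness is of every power type $q\in(1,2]$, the XGA and the WDGA with every $t\in(0,1]$ fail to converge in the strong sense. The failure is not caused by an unlucky choice among ties, since the XGA, and the WDGA with $t\ge t_0$, have no choice. What the example lacks is convexity.

\begin{theorem}\label{thm:positive}
Suppose that $\rho_X(u)\le\gamma u^2$ for all $u>0$, and that $X$ is uniformly convex of power type $2$: there is $c>0$ with $\big\|\frac{x+y}2\big\|\le1-c\|x-y\|^2$ whenever $\|x\|,\|y\|\le1$. Then for every dictionary $\mathcal D$ and every $f\in X$, the XGA and the WDGA with any $t\in(0,1]$ converge in the strong sense.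
\end{theorem}

We prove Theorem~\ref{thm:positive} first, because the part of its proof that uses smoothness alone dictates the scales of the counterexample. Section~\ref{sec:ball} introduces the norm and shows one step of the construction. Section~\ref{sec:path} builds the whole sequence of residuals and the dictionary, and Sections~\ref{sec:slopes} and~\ref{sec:forced} show that the algorithms follow this sequence.

\section{Slopes, step lengths and the convergent case}\label{sec:positive}

Let $X$ be uniformly smooth with modulus $\rho$, and fix a realization of either algorithm that does not stop; for the XGA put $t=1$. The norms $\|f_m\|$ do not increase, since $a=0$ competes at every step. Three quantities describe the run: the \emph{loss}, the \emph{largest slope} and the \emph{length traveled},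
\[
\Delta_m=\|f_{m-1}\|-\|f_m\|,\qquad s_m=\sup_{g\in\mathcal D}F_{f_{m-1}}(g),\qquad \Lambda_n=\sum_{j\le n}|a_j| .
\]
The losses are summable. By symmetry of $\mathcal D$ we have $|F_{f_{m-1}}(g)|\le s_m$ for all $g\in\mathcal D$.

\begin{lemma}\label{lem:necessary}
Suppose that $\alpha=\lim_m\|f_m\|>0$. Then:
\begin{itemize}
\item[(a)] $s_m\to0$, and if $\rho(u)\le\gamma u^2$ for all $u>0$, then $\Delta_m\ge\alpha t^2s_m^2/(8\gamma)$;
\item[(b)] $\liminf_n s_{n+1}\Lambda_n\ge\alpha$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\|x\|=\|g\|=1$ and $u>0$. From $\|x+ug\|+\|x-ug\|\le2+2\rho(u)$ and $\|x+ug\|\ge F_x(x+ug)=1+uF_x(g)$ we get $\|x-ug\|\le1-uF_x(g)+2\rho(u)$. Apply this to $x=f_{m-1}/\|f_{m-1}\|$. In the WDGA take $g=\varphi_m$, for which $F_x(g)\ge ts_m$; in the XGA take every $g\in\mathcal D$ and pass to the supremum of $F_x(g)$. In both cases the minimality of $\|f_m\|$ gives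
\[
uts_m-2\rho(u)\le\frac{\Delta_m}{\|f_{m-1}\|}\le\frac{\Delta_m}{\alpha}\qquad(u>0).
\]
Since $\Delta_m\to0$, we obtain $\limsup_m ts_m\le2\rho(u)/u$ for each $u$, and $u\to0$ gives $s_m\to0$. If $\rho(u)\le\gamma u^2$ and $s_m>0$, the choice $u=ts_m/(4\gamma)$ makes the left side at least $t^2s_m^2/(8\gamma)$.

(b) Let $\eta>0$. Since the span of $\mathcal D$ is dense, there is a finite sum $g=\sum_i\beta_ig_i$ with $g_i\in\mathcal D$ and $\|f-g\|\le\eta$. Apply $F_{f_n}$ to $f_n=(f-g)+g-\sum_{j\le n}a_j\varphi_j$:
\[
\alpha\le\|f_n\|\le\eta+s_{n+1}\sum_i|\beta_i|+s_{n+1}\Lambda_n .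
\]
The middle term tends to $0$ by (a), so $\liminf_ns_{n+1}\Lambda_n\ge\alpha-\eta$.
\end{proof}

\begin{remark}\label{rem:findim}
If $X$ is uniformly smooth and finite dimensional, both algorithms converge in the strong sense. Indeed $F\mapsto\sup_{g\in\mathcal D}F(g)$ is a norm on $X^*$, hence equivalent to the dual norm, so $s_m$ is bounded below and Lemma~\ref{lem:necessary}(a) forces $\alpha=0$.
\end{remark}

In infinite dimensions part (a) is no contradiction, and part (b) says how a realization can escape: it must travel so far that the length traveled compensates for the decay of the slopes. Convexity forbids this, because it makes long steps expensive.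

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Suppose that a realization does not stop and $\alpha=\lim\|f_m\|>0$. Put $R=\|f_{m-1}\|$. The midpoint of $f_{m-1}$ and $f_m$ is $f_{m-1}-\frac12a_m\varphi_m$, and its norm is at least $\|f_m\|$ because $a_m$ minimizes $\|f_{m-1}-a\varphi_m\|$ in both algorithms. The convexity hypothesis, applied to $f_{m-1}/R$ and $f_m/R$, gives $\|f_m\|/R\le1-ca_m^2/R^2$, that is, $\Delta_m\ge ca_m^2/R\ge ca_m^2/\|f\|$. Multiplying this by the bound in Lemma~\ref{lem:necessary}(a) and taking square roots, we get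
\[
|a_m|s_m\le\Big(\frac{8\gamma\|f\|}{c\alpha t^2}\Big)^{1/2}\Delta_m,\qquad\text{so that}\qquad\sum_m|a_m|s_m<\infty .
\]
By Lemma~\ref{lem:necessary}(b) there is $n_0$ with $s_{n+1}\Lambda_n\ge\alpha/2$ for $n\ge n_0$. Hence $\Lambda_n>0$ for these $n$, and $\Lambda_n\to\infty$ because $s_n\to0$. Using $z\ge\log(1+z)$ for $z\ge0$, we find
\[
\sum_{n\ge n_0}|a_{n+1}|s_{n+1}\ge\frac\alpha2\sum_{n\ge n_0}\frac{\Lambda_{n+1}-\Lambda_n}{\Lambda_n}\ge\frac\alpha2\sum_{n\ge n_0}\log\frac{\Lambda_{n+1}}{\Lambda_n}=\infty,
\]
a contradiction.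
\end{proof}

Hilbert spaces satisfy the hypotheses with $\gamma=\frac12$ and $c=\frac18$, since the parallelogram law gives $\|\frac{x+y}2\|^2\le1-\frac14\|x-y\|^2$ in the unit ball.

Lemma~\ref{lem:necessary} also tells us what a counterexample with $\rho(u)\le\gamma u^2$ must look like. By (a) the slopes are square summable. Every step has length $|a_m|=\|f_{m-1}-f_m\|\le2\|f\|$, so $\Lambda_n\le2n\|f\|$, and (b) gives $\liminf_nns_{n+1}\ge\alpha/(2\|f\|)$. The simplest regime compatible with both conditions has steps of a fixed length, slopes of order $1/m$ and losses of order $1/m^2$. A step of fixed length that loses almost nothing runs along an almost flat piece of a sphere. So we need a norm that is as smooth as the Euclidean one and has flat pieces.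

\section{A smooth ball with flat faces}\label{sec:ball}

Fix $\varepsilon\in(0,\frac12]$. Let $Y=L_2(0,\infty)$, let $W=\ell_2(\mathbb Z_{\ge0})$ with unit vectors $e_j$, and let $H=Y\oplus W$ be the Hilbert sum, with inner product $\langle\cdot,\cdot\rangle$ and norm $|\cdot|$. We write elements of $H$ as $(y;w)$ and identify $e_j$ with $(0;e_j)$. The flat faces will come from $W$, and $Y$ will carry almost all of the norm of the residuals. Let $B_2$ be the unit ball of $H$, let $B_1=\{\sum_jw_je_j:\sum_j|w_j|\le1\}\subset B_2$, and put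
\[
B=B_2+\varepsilon B_1 .
\]
The set $B_1$ is closed in $H$, since the conditions $\sum_{j\le J}|w_j|\le1$ pass to limits. Closed bounded convex subsets of a Hilbert space are weakly compact, and the sum of two weakly compact sets is weakly compact. So $B$ is closed, convex and symmetric, and $B_2\subset B\subset(1+\varepsilon)B_2$. Let $\|\cdot\|$ be the norm on $H$ with unit ball $B$. It is equivalent to $|\cdot|$, so every continuous functional has the form $\langle\psi,\cdot\rangle$ with $\psi\in H$. The supremum of a linear functional over a sum of sets is the sum of the suprema, so with $|\psi|_\infty=\sup_j|\langle\psi,e_j\rangle|$ we have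
\begin{equation}\label{eq:norms}
\frac{|x|}{1+\varepsilon}\le\|x\|\le|x|,\qquad
\|\psi\|_*:=\sup_{x\in B}\langle\psi,x\rangle=|\psi|+\varepsilon|\psi|_\infty .
\end{equation}
Figure~\ref{fig:ball} shows the two-dimensional analog of $B$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw[gray] (0.5,0)--(0,0.5)--(-0.5,0)--(0,-0.5)--cycle;
\draw[dashed] (0.5,0) circle (1);
\draw[thick] (1.2071,-0.7071) arc (-45:45:1) -- (0.7071,1.2071) arc (45:135:1) -- (-1.2071,0.7071) arc (135:225:1) -- (-0.7071,-1.2071) arc (225:315:1) -- cycle;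
\draw[->] (0.5,0)--(1.2071,0.7071);
\draw[->] (0,0.5)--(0.7071,1.2071);
\node[right] at (1.2071,0.76) {$v+\varepsilon e_0$};
\node[above right] at (0.68,1.19) {$v+\varepsilon e_1$};
\node[below right] at (0.5,0) {$\varepsilon e_0$};
\node[above left] at (0,0.5) {$\varepsilon e_1$};
\end{tikzpicture}
\caption{The sum of the unit disk and the diamond $\varepsilon B_1$ (gray) in the plane with basis $e_0,e_1$, for $\varepsilon=\frac12$. The boundary consists of four circular arcs and four segments. For $v=(e_0+e_1)/\sqrt2$ the segment from $v+\varepsilon e_0$ to $v+\varepsilon e_1$ is flat. Every boundary point is touched from inside by a translate of the unit disk (dashed), so there are no corners.}\label{fig:ball}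
\end{figure}

\begin{lemma}[Faces]\label{lem:faces}
Let $v\in H$ with $|v|=1$, and put $A=1+\varepsilon|v|_\infty$ and $F=\langle v,\cdot\rangle/A$. Then $F$ has norm $1$ on $(H,\|\cdot\|)$, and every functional of norm $1$ arises in this way. A point $z\in B$ satisfies $F(z)=1$ if and only if $z=v+w$ with $w\in\varepsilon B_1$ and $\langle v,w\rangle=A-1$. In particular, if $\langle v,e_j\rangle=|v|_\infty$, then $v+\varepsilon e_j$ has norm $1$ and is normed by $F$.
\end{lemma}

\begin{proof}
By \eqref{eq:norms}, $\|v\|_*=A$; and if $\|\psi\|_*=1$, then $v=\psi/|\psi|$ has $\|v\|_*=1/|\psi|$, so $\psi=v/\|v\|_*$. Write $z\in B$ as $z=b+w$ with $b\in B_2$ and $w\in\varepsilon B_1$. Then $\langle v,b\rangle\le1$ and $\langle v,w\rangle\le A-1$, so $\langle v,z\rangle=A$ holds exactly when both are equalities, and $\langle v,b\rangle=1$ means $b=v$.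
\end{proof}

If two coordinates $\langle v,e_i\rangle$ and $\langle v,e_j\rangle$ both equal $|v|_\infty$, the segment from $v+\varepsilon e_i$ to $v+\varepsilon e_j$ lies on the unit sphere and has Euclidean length $\sqrt2\,\varepsilon$. This happens however small $|v|_\infty$ is. On the other hand $B$ is a union of translates of $B_2$, and the translate $w+B_2$ touches the sphere from inside at $v+w$. This gives a quadratic upper bound for the norm.

\begin{lemma}[Smoothness]\label{lem:smooth}
Let $\|x\|=1$, let $F$ be a norming functional of $x$ on $(H,\|\cdot\|)$, and let $K=\frac1{2(1-\varepsilon^2)}$. Then $\|x+h\|\le1+F(h)+K|h|^2$ for all $h\in H$. Consequently the modulus of smoothness of $(H,\|\cdot\|)$ is at most $\frac{1+\varepsilon}{2(1-\varepsilon)}u^2$.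
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:faces}, $F=\langle v,\cdot\rangle/A$ and $x=v+w$ with $|v|=1$, $w\in\varepsilon B_1$ and $\langle v,w\rangle=A-1\ge0$. Put $\delta=F(h)+K|h|^2$ and $\mu=1+\delta$. Since $|F(h)|\le|h|$ and $K\ge\frac12$, we have $\mu\ge1-|h|+\frac12|h|^2>0$. It suffices to show $|x+h-\mu w|\le\mu$, for then $x+h\in\mu(w+B_2)\subset\mu B$. Now $x+h-\mu w=v+(h-\delta w)$, so
\[
|x+h-\mu w|^2=1+2\langle v,h\rangle-2\delta(A-1)+|h-\delta w|^2 .
\]
Since $2\delta A=2\langle v,h\rangle+2AK|h|^2$, the right side equals $1+2\delta+|h-\delta w|^2-2AK|h|^2$, and it remains to prove $|h-\delta w|^2\le2AK|h|^2+\delta^2$. From $|w|\le\varepsilon$ and $2\varepsilon|\delta||h|\le(1-\varepsilon^2)\delta^2+\frac{\varepsilon^2}{1-\varepsilon^2}|h|^2$ we get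
\[
|h-\delta w|^2\le|h|^2+2\varepsilon|\delta||h|+\varepsilon^2\delta^2\le\frac{|h|^2}{1-\varepsilon^2}+\delta^2=2K|h|^2+\delta^2\le2AK|h|^2+\delta^2 .
\]
For the modulus take $h=\pm uy$ with $\|y\|=1$, so that $|y|\le1+\varepsilon$, and average the two inequalities. The bound is $K(1+\varepsilon)^2u^2=\frac{1+\varepsilon}{2(1-\varepsilon)}u^2$.
\end{proof}

The mechanism of the counterexample is visible in three dimensions.

\begin{example}[One long step with a small loss]\label{ex:step}
Let $y\in Y$ be a unit vector and $0<\theta\le\frac12$. Put $\sigma'=\sqrt{1-\theta^2}$, $\sigma=\sqrt{1-2\theta^2}$, and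
\[
v'=(\sigma'y;\theta e_0),\quad x'=v'+\varepsilon e_0,\qquad v=(\sigma y;\theta e_0+\theta e_1),\quad x=v+\varepsilon e_1 .
\]
By Lemma~\ref{lem:faces}, $x'$ and $x$ have norm $1$ and are normed by $F'=\langle v',\cdot\rangle/A$ and $F=\langle v,\cdot\rangle/A$, where $A=1+\varepsilon\theta\le\frac32$. The old point is almost on the face of the new functional: because the $e_0$-coordinate of $v$ is also maximal,
\[
\langle v,x'\rangle=\langle v,v'\rangle+\varepsilon\theta=A-\tfrac12|v-v'|^2,
\]
so $F(x')=1-\delta$ with $\delta=|v-v'|^2/(2A)$. Here $|v-v'|^2=\theta^2+(\sigma'-\sigma)^2$ and $\sigma'-\sigma=\theta^2/(\sigma+\sigma')\le\theta^2$, so $\theta^2/3\le\delta\le\theta^2$. Let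
\[
d=x'-(1-\delta)x=\varepsilon(e_0-e_1)+(v'-v)+\delta x .
\]
Then $F(d)=0$, so $\|x'-ad\|\ge F(x')=1-\delta$ for all $a$, with equality at $a=1$: the optimal step from $x'$ along $d$ ends at $(1-\delta)x$. Because the $e_1$-coordinate of $v'$ vanishes, the initial slope is governed by $\langle v',d\rangle=\varepsilon\theta+(1-\langle v',v\rangle)+\delta\langle v',v\rangle\ge\varepsilon\theta$. As $\theta\to0$ the step $d$ tends to $\varepsilon(e_0-e_1)$. So the step has length of order $\varepsilon$, the slope in the normalized direction is at least of order $\theta$, and the loss is of order $\theta^2$. In a Hilbert space an optimal step of length $a$ from a unit vector loses $1-\sqrt{1-a^2}\ge a^2/2$.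
\end{example}

\section{The path of residuals and the dictionary}\label{sec:path}

We want to repeat the step of Example~\ref{ex:step} along $e_L,e_{L+1},\dots$ with heights $\theta_m=C/m$, as Section~\ref{sec:positive} suggests, and take the steps themselves as the dictionary. Two difficulties arise.

First, all steps are available at all times, and the algorithms must prefer the next one. The $k$-th step will be close to $\varepsilon(e_{k-1}-e_k)$, so its slope at the $n$-th residual is governed by the difference of two consecutive $W$-coordinates of the $n$-th functional $v_n$. These coordinates jump from $\theta_n$ to $0$ between $e_n$ and $e_{n+1}$, and this must be the only large jump. If $v_n$ had only the two coordinates $e_{n-1}$ and $e_n$, as in the example, the jump between $e_{n-2}$ and $e_{n-1}$ would be just as large. We therefore let the older coordinates descend linearly to $0$ over $M$ steps.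

Second, the starting point must lie in the closed span of the steps. This holds if the residuals tend to zero weakly. Almost all of their norm lies in $Y$, so the fixed vector $y$ of the example is replaced by a weakly null sequence of unit vectors $y_m$, which must turn so slowly that it disturbs neither the losses nor the slopes.

\subsection*{Parameters}
Given $t_0\in(0,1]$, fix integers $M$ and $L$ and define $C$, $\theta_m$ and $\tau$ by
\[
M\ge17,\quad \frac4M<t_0,\qquad C=\frac{4M}\varepsilon,\qquad L\ge\frac{800M^3}{\varepsilon^3},\qquad \theta_m=\frac Cm\ \ (m\ge L),\qquad\tau=\theta_L .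
\]
The size of $M$ separates the next step from its competitors, the size of $C$ makes the main slope $\varepsilon\theta_n$ dominate the effect of the turning of $y_m$, and the size of $L$ makes all terms of second order in $\theta_m$ negligible. We shall use
\begin{equation}\label{eq:params}
\theta_m\le\tau\le\frac{\varepsilon^2}{200M^2},\qquad C\ge136,\qquad 2M\tau\le\frac1{100},\qquad \theta_{k-1}-\theta_k=\frac{\theta_{k-1}}k .
\end{equation}

\subsection*{The drift}
A weakly null sequence of unit vectors does not converge in norm, so $\sum|y_k-y_{k-1}|=\infty$, while the squares of these increments enter the losses and must be summable. Increments of size $1/k$ fit. But an early increment $y_k-y_{k-1}$ with $k$ much smaller than $n$ is then large compared with $\theta_n$, and it must be nearly invisible from $y_n$. This asks for correlations $\langle y_n,y_k\rangle$ that decay like $k/n$. For $m\ge1$ let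
\[
y_m(\xi)=\sqrt2\,m\,e^{-m^2\xi},\qquad \kappa(n,k):=\langle y_n,y_k\rangle=\frac{2nk}{n^2+k^2}=\frac1{\cosh\log(n/k)} .
\]

\begin{lemma}\label{lem:drift}
The vectors $y_m$ have $|y_m|=1$ and tend to $0$ weakly in $Y$, and any two of them are linearly independent. For $n\ge1$ and $k\ge2$,
\begin{equation}\label{eq:drift}
0\le\kappa(n,k)\le\frac{2k}n,\qquad |y_k-y_{k-1}|^2\le\frac1{(k-1)^2},\qquad|\kappa(n,k)-\kappa(n,k-1)|\le\frac2n .
\end{equation}
\end{lemma}

\begin{proof}
We have $\kappa(m,m)=1$ and $0<\kappa(n,k)<1$ for $n\ne k$, which gives the norms and the independence. The first bound is $n^2+k^2\ge n^2$. It shows that $\langle y_n,y_k\rangle\to0$ as $n\to\infty$ for each $k$; since $(y_n)$ is bounded, $\langle y_n,z\rangle\to0$ for all $z$ in the closed span of the $y_k$, and $\langle y_n,z\rangle=0$ for $z$ orthogonal to it. Next, $|y_k-y_{k-1}|^2=2-2\kappa(k,k-1)=2/(k^2+(k-1)^2)$. Finally,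
\[
\kappa(n,k)-\kappa(n,k-1)=\frac{2n\,\big(n^2-k(k-1)\big)}{(n^2+k^2)(n^2+(k-1)^2)},
\]
and $|n^2-k(k-1)|\le n^2+k^2$ bounds the modulus by $2n/(n^2+(k-1)^2)\le2/n$.
\end{proof}

\subsection*{The profile}
Define $p:\mathbb Z\to[0,1]$ by $p(0)=1$, $p(i)=1-\frac{i-1}M$ for $1\le i\le M+1$, and $p(i)=0$ otherwise. Its increments are
\begin{equation}\label{eq:profile}
p(i)-p(i-1)=\begin{cases}1,&i=0,\\ -1/M,&2\le i\le M+1,\\ 0,&\text{otherwise, in particular for }i=1.\end{cases}
\end{equation}
Put $S=\sum_ip(i)^2\le M+1\le2M$ and, for $m\ge L$, $b_m=\sum_ip(i)e_{m-i}$; the indices that occur are $m-M,\dots,m$, all positive. Then $|b_m|^2=S$, $0\le\langle b_n,b_k\rangle\le S$, and $|b_k-b_{k-1}|^2=1+\frac1M$ by \eqref{eq:profile}. By \eqref{eq:params}, $S\tau\le\frac1{100}$.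

\subsection*{Points, functionals and losses}
For $m\ge L$ let $\sigma_m=\sqrt{1-S\theta_m^2}\in[\frac12,1]$ and
\[
v_m=(\sigma_my_m;\theta_mb_m),\qquad x_m=v_m+\varepsilon e_m,\qquad A_m=1+\varepsilon\theta_m,\qquad F_m=\langle v_m,\cdot\rangle/A_m .
\]
Then $|v_m|=1$, $\langle v_m,e_j\rangle=\theta_mp(m-j)$, and $|v_m|_\infty=\theta_m=\langle v_m,e_m\rangle$. By Lemma~\ref{lem:faces}, $\|x_m\|=1$ and $F_m$ norms $x_m$. Since $p(1)=1$, the computation of Example~\ref{ex:step} carries over: for $k>L$,
\begin{equation}\label{eq:delta}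
F_k(x_{k-1})=\frac{\langle v_k,v_{k-1}\rangle+\varepsilon\theta_k}{A_k}=1-\delta_k,\qquad\delta_k:=\frac{|v_k-v_{k-1}|^2}{2A_k}.
\end{equation}

\begin{lemma}[Losses]\label{lem:loss}
For $k>L$,
\[
0\le\sigma_k-\sigma_{k-1}\le\frac{2S\theta_{k-1}^2}k,\qquad|v_k-v_{k-1}|^2\le2\theta_{k-1}^2,\qquad\frac{\theta_{k-1}^2}6\le\delta_k\le\theta_{k-1}^2<1,
\]
and $\sum_{k>L}\delta_k\le\varepsilon$.
\end{lemma}

\begin{proof}
Since $\sigma_k+\sigma_{k-1}\ge1$, we have $0\le\sigma_k-\sigma_{k-1}\le\sigma_k^2-\sigma_{k-1}^2=S(\theta_{k-1}-\theta_k)(\theta_{k-1}+\theta_k)\le2S\theta_{k-1}^2/k$. For the $Y$-component of $v_k-v_{k-1}$, expanding the square and using \eqref{eq:drift} gives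
\[
|\sigma_ky_k-\sigma_{k-1}y_{k-1}|^2=\sigma_k\sigma_{k-1}|y_k-y_{k-1}|^2+(\sigma_k-\sigma_{k-1})^2\le\frac{1+4S^2\tau^4}{(k-1)^2}\le\frac{2\theta_{k-1}^2}{C^2}\le\frac{\theta_{k-1}^2}{100}.
\]
The $W$-component is $\theta_k(b_k-b_{k-1})-(\theta_{k-1}-\theta_k)b_{k-1}$, and its norm is at most
\[
\theta_{k-1}\Big(\sqrt{1+1/M}+\frac{\sqrt{2M}}L\Big)\le\theta_{k-1}(1.03+0.01).
\]
As $0.01+1.04^2<2$, the second claim follows, and with $A_k\ge1$ so does $\delta_k\le\theta_{k-1}^2$. For the lower bound look only at the $e_k$-coordinate, which is $\theta_k$ in $v_k$ and $0$ in $v_{k-1}$. With $A_k\le\frac32$ and $\theta_k^2=(1-\frac1k)^2\theta_{k-1}^2\ge\frac12\theta_{k-1}^2$ this gives $\delta_k\ge\theta_k^2/3\ge\theta_{k-1}^2/6$. Finally $\sum_{k>L}\delta_k\le C^2\sum_{j\ge L}j^{-2}\le2C^2/L=2C\tau=8M\tau/\varepsilon\le\varepsilon$.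
\end{proof}

\subsection*{Residuals and steps}
Let $N_L=1$, $N_k=N_{k-1}(1-\delta_k)$ for $k>L$, and $r_k=N_kx_k$. Then $\|r_k\|=N_k$, the functional $F_k$ norms $r_k$, and $N_k$ decreases to $\prod_{k>L}(1-\delta_k)\ge1-\sum_{k>L}\delta_k\ge1-\varepsilon$. For $k>L$ define the step
\begin{equation}\label{eq:step}
d_k=\frac{r_{k-1}-r_k}{N_{k-1}}=x_{k-1}-(1-\delta_k)x_k=\varepsilon(e_{k-1}-e_k)+(v_{k-1}-v_k)+\delta_kx_k .
\end{equation}
By Lemma~\ref{lem:loss} and $|x_k|\le2$, we have $|d_k-\varepsilon(e_{k-1}-e_k)|\le\sqrt2\,\tau+2\tau^2\le2\tau\le\varepsilon/50$. Hence $|d_k|$ lies within $\varepsilon/50$ of $\sqrt2\,\varepsilon$, and \eqref{eq:norms} with $1+\varepsilon\le\frac32$ gives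
\begin{equation}\label{eq:stepsize}
0.9\,\varepsilon\le\|d_k\|\le1.5\,\varepsilon,\qquad\langle e_{k-1},d_k\rangle\ge\frac\varepsilon2,\qquad\langle e_k,d_k\rangle\le-\frac\varepsilon2 .
\end{equation}
In particular $\|d_j\|\le2\|d_k\|$ for all $j,k>L$. Define
\[
g_k=\frac{d_k}{\|d_k\|},\qquad\mathcal D=\{\pm g_k:k>L\},\qquad f=r_L,\qquad f_m=r_{L+m},
\]
and let $X$ be the closed linear span of $\mathcal D$ in $(H,\|\cdot\|)$. By construction $\mathcal D$ is a dictionary in $X$.

\begin{proposition}\label{prop:space}
All $r_k$ lie in $X$, parts \textup{(i)} and \textup{(ii)} of Theorem~\ref{thm:main} hold, and the restriction of $F_k$ to $X$ is the norming functional of $r_k$ in $X$.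
\end{proposition}

\begin{proof}
The sequence $r_k=N_k(\sigma_ky_k;\theta_kb_k+\varepsilon e_k)$ tends to $0$ weakly in $H$, because $y_k\to0$ and $e_k\to0$ weakly, $|\theta_kb_k|\to0$, and $N_k,\sigma_k\in[0,1]$. Therefore the elements $r_L-r_k=\sum_{L<j\le k}N_{j-1}d_j$ of $X$ converge weakly to $r_L$. Closed subspaces are weakly closed, so $r_L\in X$, and then $r_k\in X$ for all $k$. Part (ii) is the statement about $N_k$ above.

The space $(X,|\cdot|)$ is a separable Hilbert space. It is infinite dimensional, since it contains a weakly null sequence with norms bounded away from $0$. So it is isometric to $\ell_2$, and \eqref{eq:norms} bounds the Banach--Mazur distance by $1+\varepsilon$. The modulus of smoothness of a subspace is at most that of the space, so Lemma~\ref{lem:smooth} gives the quadratic bound. For $q\in(1,2]$ use $u^2\le u^q$ when $u\le1$ and $\rho_X(u)\le u\le u^q$ when $u\ge1$. Finally, $F_k|_X$ has norm at most $1$ and takes the value $\|r_k\|$ at $r_k$, so it is a norming functional, and it is the only one because $X$ is uniformly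 smooth.
\end{proof}

\section{Slopes along the dictionary}\label{sec:slopes}

The next lemma is the main estimate. At the residual $r_n$ the next step $d_{n+1}$ has slope at least $\varepsilon\theta_n$, and every other step has a slope smaller by the factor $2/M$, uniformly in $k$.

\begin{lemma}\label{lem:slopes}
Let $n\ge L$ and $k>L$. Then:
\begin{itemize}
\item[(a)] $\langle v_k,d_k\rangle=0$;
\item[(b)] $\langle v_n,d_{n+1}\rangle\ge\varepsilon\theta_n$;
\item[(c)] $|\langle v_n,d_k\rangle|\le\frac{2\varepsilon}M\theta_n$ if $k\ne n+1$.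
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:delta}, $F_k(d_k)=F_k(x_{k-1})-(1-\delta_k)F_k(x_k)=0$.

For the other parts, \eqref{eq:step} splits $\langle v_n,d_k\rangle$ into $T_1+T_2+T_3$, where
\[
T_1=\varepsilon\theta_n\big(p(n-k+1)-p(n-k)\big),\qquad T_2=\langle v_n,v_{k-1}-v_k\rangle,\qquad T_3=\delta_k\langle v_n,x_k\rangle .
\]
The term $T_1$ is the designed one, and $T_2$, $T_3$ are errors. All summands in
\begin{equation}\label{eq:cross}
\langle v_n,x_k\rangle=\sigma_n\sigma_k\kappa(n,k)+\theta_n\theta_k\langle b_n,b_k\rangle+\varepsilon\theta_np(n-k)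
\end{equation}
are nonnegative, so $T_3\ge0$ for all $n,k$.

(b) For $k=n+1$ we have $T_1=\varepsilon\theta_n(p(0)-p(-1))=\varepsilon\theta_n$ and $T_2=1-\langle v_n,v_{n+1}\rangle\ge0$.

(c) The case $k=n$ is (a). Let $k\notin\{n,n+1\}$. Then $n-k+1\ne0$, so $|T_1|\le\varepsilon\theta_n/M$ by \eqref{eq:profile}.

The errors must be bounded by a small multiple of $\theta_n$ even when $k$ is much smaller than $n$ and $\theta_k$ is much larger than $\theta_n$; this is where the decay of $\kappa$ is used. Write
\[
T_2=\sigma_n\big(\sigma_{k-1}\kappa(n,k-1)-\sigma_k\kappa(n,k)\big)+\theta_n\big(\theta_{k-1}\langle b_n,b_{k-1}\rangle-\theta_k\langle b_n,b_k\rangle\big).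
\]
In the second bracket both numbers lie in $[0,S\tau]$, so their difference is at most $S\tau$ in modulus. For the first bracket, \eqref{eq:drift} and Lemma~\ref{lem:loss} give the bound
\[
\sigma_{k-1}|\kappa(n,k-1)-\kappa(n,k)|+(\sigma_k-\sigma_{k-1})\kappa(n,k)\le\frac2n+\frac{2S\theta_{k-1}^2}k\cdot\frac{2k}n=\frac{\theta_n}C\big(2+4S\theta_{k-1}^2\big),
\]
and $4S\theta_{k-1}^2/C\le(4S\tau/C)\,\tau\le\tau$. So $|T_2|\le\theta_n\big(\frac2C+\tau+S\tau\big)$.

For $T_3$, \eqref{eq:cross} gives $\langle v_n,x_k\rangle\le\frac{2k}n+\theta_n(S\tau+\varepsilon)\le\frac{2k}n+\theta_n$. Since $\delta_k\le\theta_{k-1}^2$ and $k\theta_{k-1}=Ck/(k-1)\le2C$,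
\[
0\le T_3\le\theta_{k-1}\cdot\frac{4C}n+\tau^2\theta_n\le4\tau\theta_n+\tau\theta_n=5\tau\theta_n .
\]
Altogether $|\langle v_n,d_k\rangle|\le\theta_n\big(\frac\varepsilon M+\frac2C+(S+6)\tau\big)$. Here $\frac2C=\frac\varepsilon{2M}$, and $(S+6)\tau\le3M\tau\le\frac{3\varepsilon^2}{200M}\le\frac\varepsilon{2M}$.
\end{proof}

\section{Both algorithms follow the path}\label{sec:forced}

Fix $n\ge L$ and suppose that the current residual is $r_n$. We show that the step along $g_{n+1}$ leads to $r_{n+1}$ and nowhere else, and then that each algorithm selects $g_{n+1}$.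

\begin{lemma}[The optimal step]\label{lem:line}
The function $a\mapsto\|r_n-ag_{n+1}\|$ has minimum $N_{n+1}$, attained only at $a=N_n\|d_{n+1}\|$, where $r_n-ag_{n+1}=r_{n+1}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:slopes}(a) and \eqref{eq:delta}, $\|r_n-ag_{n+1}\|\ge F_{n+1}(r_n-ag_{n+1})=F_{n+1}(r_n)=N_{n+1}$ for all $a$, and \eqref{eq:step} gives $r_n-N_nd_{n+1}=r_{n+1}$. Uniqueness needs an argument, since the sphere contains segments. Suppose that $\|r_{n+1}+\lambda g_{n+1}\|=N_{n+1}$. Then $z=x_{n+1}+\lambda g_{n+1}/N_{n+1}$ lies in $B$ and $F_{n+1}(z)=1$. By Lemma~\ref{lem:faces}, $z-v_{n+1}\in\varepsilon B_1$, so $z$ has the same $Y$-component as $x_{n+1}$, and $\lambda g_{n+1}$ has $Y$-component $0$. The $Y$-component of $d_{n+1}$ is $\sigma_ny_n-(1-\delta_{n+1})\sigma_{n+1}y_{n+1}$, which is not $0$ by Lemma~\ref{lem:drift}. Hence $\lambda=0$.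
\end{proof}

\begin{lemma}[The dual choice]\label{lem:wdga}
We have $F_n(g_{n+1})>0$, and $|F_n(g_k)|\le\frac4MF_n(g_{n+1})$ for all $k>L$ with $k\ne n+1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:slopes}(b), $F_n(g_{n+1})\ge\varepsilon\theta_n/(A_n\|d_{n+1}\|)>0$. By Lemma~\ref{lem:slopes}(c) and $\|d_{n+1}\|\le2\|d_k\|$,
\[
|F_n(g_k)|\le\frac{2\varepsilon\theta_n}{MA_n\|d_k\|}\le\frac4M\cdot\frac{\varepsilon\theta_n}{A_n\|d_{n+1}\|}\le\frac4MF_n(g_{n+1}).\qedhere
\]
\end{proof}

The XGA compares losses, not slopes, and here the flatness of the space works against us. The functional $F_n$ only gives $\|r_n-ag_k\|\ge N_n-|a||F_n(g_k)|$, which allows a loss of order $\theta_n/M$, while the loss along $g_{n+1}$ is only of order $\theta_n^2$. A sharper lower bound comes from a vector $\psi$ with $\langle\psi,d_k\rangle=0$, for then $\|r_n-ag_k\|\ge\langle\psi,r_n\rangle/\|\psi\|_*$ for all $a$. We obtain $\psi$ by changing one $W$-coordinate of $v_n$ by an amount $\mu$ of order $\theta_n/M$. In the Euclidean part of $\|\psi\|_*$ this costs only $\mu^2$.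 In the part $\varepsilon|\psi|_\infty$ it could cost $\varepsilon\mu$, which is too much, if a coordinate at or near the maximal height $\theta_n$ were raised. So the coordinate must be lowered, and \eqref{eq:stepsize} allows this, because $d_k$ has one large positive and one large negative coordinate.

\begin{lemma}[The competitors lose less]\label{lem:xga}
If $k>L$ and $k\ne n+1$, then $\|r_n-ag_k\|>N_{n+1}$ for all $a\in\mathbb R$.
\end{lemma}

\begin{proof}
If $k=n$, then $\|r_n-ag_n\|\ge F_n(r_n-ag_n)=N_n>N_{n+1}$ by Lemma~\ref{lem:slopes}(a). Let $k\notin\{n,n+1\}$ and put $s=\langle v_n,d_k\rangle$. Let $j=k-1$ if $s\ge0$ and $j=k$ if $s<0$; in both cases $j\ne n$. Define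
\[
\mu=\frac s{\langle e_j,d_k\rangle},\qquad\psi=v_n-\mu e_j .
\]
Then $\langle\psi,d_k\rangle=0$, and by \eqref{eq:stepsize} and Lemma~\ref{lem:slopes}(c), $0\le\mu\le2|s|/\varepsilon\le\frac4M\theta_n<\theta_n$. The $W$-coordinates of $v_n$ lie in $[0,\theta_n]$, so those of $\psi$ lie in $[-\theta_n,\theta_n]$, and the $n$-th one is still $\theta_n$. Writing $\beta=\langle\psi,v_n\rangle$, we get
\[
\|\psi\|_*=|\psi|+\varepsilon\theta_n,\qquad\langle\psi,x_n\rangle=\beta+\varepsilon\theta_n .
\]
We have $|\psi|\ge\beta=1-\mu\langle e_j,v_n\rangle\ge1-\theta_n^2\ge\frac12$. The component of $\psi$ orthogonal to $v_n$ is that of $-\mu e_j$, so $|\psi|^2-\beta^2\le\mu^2$ and $|\psi|-\beta\le\mu^2/(|\psi|+\beta)\le\mu^2$. For all $a$,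
\[
\|r_n-ag_k\|\ge\frac{\langle\psi,r_n\rangle}{\|\psi\|_*}=N_n\Big(1-\frac{|\psi|-\beta}{|\psi|+\varepsilon\theta_n}\Big)\ge N_n(1-2\mu^2)\ge N_n\Big(1-\frac{32}{M^2}\theta_n^2\Big).
\]
Since $M\ge17$, we have $32/M^2<\frac16$, and Lemma~\ref{lem:loss} gives $N_{n+1}=N_n(1-\delta_{n+1})\le N_n(1-\frac16\theta_n^2)$. So the right side exceeds $N_{n+1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Parts (i) and (ii) are in Proposition~\ref{prop:space}. For (iii) and (iv) we argue by induction on $m$; let $f_{m-1}=r_n$ with $n=L+m-1$, so that $F_{f_{m-1}}=F_n|_X$.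

(iii) Since $4/M<1$, Lemma~\ref{lem:wdga} shows that $\sup_{g\in\mathcal D}F_n(g)$ is positive and attained at $g_{n+1}$. So $\varphi_m=g_{n+1}$ is admissible for every $t\in(0,1]$, and by Lemma~\ref{lem:line} it leads, with a unique $a_m$, to $f_m=r_{n+1}$. If $t\ge t_0>4/M$, no other element is admissible: $F_n(-g_{n+1})<0$, and $F_n(\pm g_k)\le\frac4MF_n(g_{n+1})<tF_n(g_{n+1})$ for $k\ne n+1$. This is the only place where $t_0$ is used.

(iv) By Lemmas~\ref{lem:line} and~\ref{lem:xga}, the infimum of $\|r_n-ag\|$ over $a\in\mathbb R$ and $g\in\mathcal D$ equals $N_{n+1}$. It is attained exactly at the pairs $\pm(g_{n+1},N_n\|d_{n+1}\|)$, and both give $f_m=r_{n+1}$.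
\end{proof}

\begin{remark}\label{rem:convexity}
The example shows where the proof of Theorem~\ref{thm:positive} breaks without convexity. For $n=L+m-1$ we have $|a_m|=N_n\|d_{n+1}\|$ and $s_m=F_n(g_{n+1})\ge\varepsilon\theta_n/(A_n\|d_{n+1}\|)$, so $|a_m|s_m\ge\frac23(1-\varepsilon)\varepsilon C/n$ and $\sum|a_m|s_m=\infty$. The space $X$ is not uniformly convex in any quantitative sense: the points $x_{k-1}$ and $(1-\delta_k)x_k$ lie in its unit ball at distance $\|d_k\|\ge0.9\,\varepsilon$, while $F_k$ takes the value $1-\delta_k$ at both, so their midpoint has norm at least $1-\delta_k\to1$.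
\end{remark}

\begin{thebibliography}{1}

\bibitem{WCGA}
\emph{Weak Convergence of Greedy Algorithms in Banach Spaces},
\texttt{https://typeset.io/pdf/\allowbreak weak-convergence-\allowbreak of-greedy-\allowbreak algorithms-\allowbreak in-banach-\allowbreak spaces-\allowbreak 58k4jzwa1f.pdf}

\end{thebibliography}
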